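# Truncated Kan complexes and the ex/lex completion of a finitely complete category

## 1. Presheaves, semisimplicial objects, fibration categories, exactness

Throughout, $\mathcal E$ is a finitely complete 1-category, regarded as an $\infty$-category via its nerve, so its mapping spaces are discrete. We fix a universe in which $\mathcal E$ is small, and we use the axiom of choice. Limits, colimits and commuting diagrams are meant in the $\infty$-categorical sense. We write $S^{-1}=\varnothing$ and $D^0$ for a point.

**Definition 1.1 (presheaves, surjections).** $\mathcal S$ is the $\infty$-category of spaces, $P(\mathcal E)=\mathrm{Fun}(\mathcal E^{op},\mathcal S)$, and $y\colon\mathcal E\to P(\mathcal E)$ is the Yoneda embedding. A map in $\mathcal S$ is *surjective* if it is surjective on $\pi_0$. A map in $P(\mathcal E)$ is surjective if it is so at each $A\in\mathcal E$.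

Example: for a group $\Gamma$, the map from a point to $K(\Gamma,1)$ is surjective. We shall use four textbook facts.

- (P1) Limits and colimits in $P(\mathcal E)$ are pointwise, and colimits are stable under base change. Groupoid objects are effective (Definition 1.8). A map $U\to F$ is surjective exactly when $F$ is the realization of its Čech nerve.
- (P2) Surjections are stable under composition and base change. If $gf$ is surjective, so is $g$.
- (P3) Representables are *projective*: a map $yA\to G$ is a point of $G(A)$, so it lifts, up to homotopy, through every surjection $F\to G$.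
- (P4) A map $a\colon M\to B$ in $\mathcal S$ is an equivalence if $M^{D^k}\to M^{S^{k-1}}\times_{B^{S^{k-1}}}B^{D^k}$ is surjective for all $k\ge 0$. For $k=0$ this says that the fibers are nonempty. For $k\ge1$, a map from $S^{k-1}$ to the fiber over $b$ is a point of the target over $b\in B\simeq B^{D^k}$, and a preimage is an extension over $D^k$ inside the fiber. A nonempty space in which every sphere bounds is contractible.

For a space $K$, the cotensor $F^K$ is given by $F^K(A)=\mathrm{Map}(K,F(A))$. It is a finite limit when $K$ is a finite space. Note $F^\varnothing=1$.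

**Definition 1.2 (coverable).** $F\in P(\mathcal E)$ is *coverable* if there is a surjection $yA\to F$ with $A\in\mathcal E$.

Example: let $\mathcal E=\mathrm{FinSet}$ and $F(A)=\mathrm{Hom}(A,S)$ for a set $S$. If $yU\to F$ is surjective, evaluating at $A=1$ gives a surjection $U\to S$, so $S$ is finite. Conversely, if $S$ is finite then $F=yS$. So $F$ is coverable iff $S$ is finite.

**Definition 1.3 (semisimplicial objects).** Let $\Delta_+$ have the objects $[n]$ and the injective monotone maps. A *semisimplicial object* is a functor $X\colon\Delta_+^{op}\to\mathcal E$; these form $s_+\mathcal E$. In $ssSet$ we have the representables $\Delta^n$, the boundary $\partial\Delta^n$ (omit the top simplex), and the horn $\Lambda^n_k$ (omit the top simplex and its $d_k$-face). For finite $K\in ssSet$, the matching object $X^K\in\mathcal E$ is the finite limit characterized by $\mathcal E(A,X^K)=\mathrm{Hom}(K,\mathcal E(A,X))$. For $Z\in ssSet$ we write $Z(K)=\mathrm{Hom}(K,Z)$.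

Examples: $X^{\partial\Delta^1}=X_0\times X_0$, $X^{\Lambda^1_k}=X_0$, $X^{\partial\Delta^0}=1$, and $X^{\Lambda^2_1}=X_1\times_{X_0}X_1$. The terminal semisimplicial set $T$ has one simplex $e_m$ in each dimension $m\ge0$. It is infinite, which will matter.

**Definition 1.4 (Kan fibrations).** A map $X\to Y$ in $s_+\mathcal E$ is a *Kan fibration* if for all $n\ge1$ and $0\le k\le n$ the map $X_n\to Y_n\times_{Y^{\Lambda^n_k}}X^{\Lambda^n_k}$ is a split epimorphism. $X$ is a *Kan complex* if $X\to1$ is a Kan fibration.

A map $u\colon V\to W$ in $\mathcal E$ is a split epimorphism iff $\mathcal E(A,V)\to\mathcal E(A,W)$ is surjective for all $A$ (take $A=W$). So $X\to Y$ is a Kan fibration iff each $\mathcal E(A,X)\to\mathcal E(A,Y)$ is a Kan fibration of semisimplicial sets. Examples: a constant object $\mathrm{const}\,A$ is Kan, since horns are connected and so all comparison maps are identities. If $G$ is a group object, $BG$ with $(BG)_n=G^n$ is Kan, because each $\mathcal E(A,BG)$ is the nerve of the group $\mathcal E(A,G)$.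

**Definition 1.5 (realization).** For $K\in ssSet$ put $|K|=\operatorname{colim}_{\Delta_+^{op}}K\in\mathcal S$, the homotopy type of the geometric realization. For $X\in s_+\mathcal E$ put
$$R(X)=\operatorname{colim}_{\Delta_+^{op}}yX\in P(\mathcal E),\qquad R(X)(A)=|\mathcal E(A,X)|.$$

We have $|\Delta^n|\simeq|\Lambda^n_k|\simeq\mathrm{pt}$ and $|\partial\Delta^n|\simeq S^{n-1}$. For finite $K$ and $F$ in $\mathcal S$ or $P(\mathcal E)$, write $F^K=F^{|K|}$, so $F^{\Delta^n}=F$ and $F^{\partial\Delta^n}=F^{S^{n-1}}$. For a simplicial set $V$ with underlying semisimplicial set $UV$, the map $|UV|\to|V|$ is an equivalence, since $\Delta_+^{op}\subset\Delta^{op}$ is cofinal (Lurie, *HTT*, 6.5.3.7). As $T=U\Delta[0]$, we get $|T|\simeq\mathrm{pt}$. Example: $R(\mathrm{const}\,A)=yA\times|T|=yA$.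

**Definition 1.6 (fibration categories, $s_+\mathcal E_{fib}$).** A *fibration category* (all objects fibrant) is a category with a terminal object and classes of weak equivalences and fibrations such that: isomorphisms belong to both; weak equivalences satisfy 2-out-of-6; fibrations compose; pullbacks along fibrations exist, and fibrations and trivial fibrations are stable under base change; every map is a weak equivalence followed by a fibration; every $X\to1$ is a fibration. $s_+\mathcal E_{fib}$ is the full subcategory of Kan complexes in $s_+\mathcal E$, with Kan fibrations as fibrations. A map $f$ is a weak equivalence if $\mathcal E(A,X)\to\mathcal E(A,Y)$ is a weak homotopy equivalence for every $A$, that is, if $R(f)$ is an equivalence.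

Example: $\mathrm{const}\,A\to\mathrm{const}\,B$ is a weak equivalence iff $yA\to yB$ is an equivalence, iff $A\to B$ is an isomorphism. That $s_+\mathcal E_{fib}$ is a fibration category is a standing assumption of the problem; it is also proved in Proposition 7.1.

For a fibration category $\mathcal C$, let $\gamma\colon\mathcal C\to\mathcal L=\mathrm{Ho}_\infty(\mathcal C)$ be the $\infty$-categorical localization at the weak equivalences. We quote:

- (L1) $\gamma$ is essentially surjective, and every map $\gamma X\to\gamma Y$ is homotopic to $\gamma(f)\gamma(w)^{-1}$ with $w\colon X'\to X$ a weak equivalence and $f\colon X'\to Y$ (K. Brown; the homotopy category of $\mathcal L$ is the 1-categorical localization).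
- (L2) $\mathcal L$ has finite limits, and $\gamma$ preserves the terminal object and pullback squares along fibrations (Cisinski, *Higher Categories and Homotopical Algebra*, §7.5, Prop. 7.5.6).

**Definition 1.7 (truncation).** A space is $n$-truncated if it has no homotopy above degree $n$. A map is $n$-truncated if its fibers are. An object $d$ of $\mathcal D$ is $n$-truncated if all $\mathrm{Map}(d',d)$ are. A mono is a $(-1)$-truncated map. We write $\delta_F\colon F\to F\times F$ for the diagonal. A space or presheaf $F$ is $(n+1)$-truncated iff $\delta_F$ is $n$-truncated.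

Examples: $yA$ is 0-truncated. $R(BG)(A)=K(\mathcal E(A,G),1)$, so $R(BG)$ is 1-truncated.

**Definition 1.8 (groupoid objects, exactness).** A simplicial object $G_\bullet$ of $\mathcal D$ is a *groupoid object* if, for each decomposition $[n]=S\cup S'$ with $S\cap S'=\{s\}$, the map $G(S\cup S')\to G(S)\times_{G(\{s\})}G(S')$ is an equivalence. Its *realization* $|G_\bullet|$ is its colimit. The *Čech nerve* $\check C(f)$ of $f\colon U\to X$ has terms $U\times_X\cdots\times_XU$. $\mathcal D$ is *exact* if it has finite limits, every groupoid object has a realization, and these realizations are stable under pullback and effective ($G_\bullet$ is the Čech nerve of $G_0\to|G_\bullet|$).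

Examples: $P(\mathcal E)$ is exact. A poset with finite meets is exact: the maps $G_1\to G_0$ and $G_0\to G_1$ force $G_1=G_0$, and likewise in every degree. So groupoid objects are constant, with realization $G_0$, and the Čech nerve of an identity is constant.

**Definition 1.9 (ex/lex completion).** The *ex/lex completion* of a finitely complete $\infty$-category $\mathcal E$ is an exact $\mathcal E_{ex/lex}$ with a finite-limit-preserving functor $\mathcal E\to\mathcal E_{ex/lex}$ such that, for every exact $\mathcal D$, restriction is an equivalence from the $\infty$-category of functors $\mathcal E_{ex/lex}\to\mathcal D$ preserving finite limits and realizations of groupoid objects to that of finite-limit-preserving functors $\mathcal E\to\mathcal D$.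

Example: a meet-semilattice (poset with finite meets) is its own ex/lex completion. It is exact. Its groupoid objects are constant, and a constant simplicial object in any $\mathcal D$ has realization its value, because $\Delta^{op}$ is weakly contractible. So every functor out of it preserves groupoid realizations.

## 2. Are the truncated Kan complexes the ex/lex completion?

Kan complexes in $\mathcal E$ are resolutions made from objects of $\mathcal E$. The ex/lex completion adds quotients of groupoids to $\mathcal E$, freely. Do the two constructions agree? The slides "$\infty$-groupoids in Lextensive Categories" (http://www.math.muni.cz/~bourkej/26SZU/slides.pdf) state the following conjecture. *For general finitely complete $\mathcal E$, the ex/lex completion of the $\infty$-category $\mathcal E$ is equivalent to the full subcategory of $\mathrm{Ho}_\infty(s_+\mathcal E_{fib})$ on objects that are $n$-truncated for some $n$.*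

We shall prove that it is true. Let $\mathcal I\subset P(\mathcal E)$ be the full subcategory of objects equivalent to $R(X)$ for some Kan complex $X$. Let $\mathcal E_{ex}\subset P(\mathcal E)$ be the smallest full replete subcategory containing the representables and closed under finite limits and realizations of groupoid objects.

**Theorem 2.1.** Let $\mathcal E$ be a finitely complete 1-category.

1. $R$ induces a fully faithful, finite-limit-preserving functor $\mathrm{Ho}_\infty(s_+\mathcal E_{fib})\to P(\mathcal E)$ with essential image $\mathcal I$. The class $\mathcal I$ contains the representables and is closed under finite limits and realizations of groupoid objects.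
2. $\mathcal E_{ex}$ is the ex/lex completion of the $\infty$-category $\mathcal E$.
3. $\mathcal E_{ex}$ consists of exactly the truncated objects of $\mathcal I$. Hence the conjecture holds.

## 3. Meet-semilattices and classifying objects by hand

**Meet-semilattices.** Let $\mathcal E$ be a poset with finite meets. A semisimplicial object is a chain $X_0\ge X_1\ge X_2\ge\cdots$, and $X^K=X_{\dim K}$ for finite nonempty $K$. The horn $\Lambda^n_k$ has dimension $n-1$, so the Kan condition says that $X_n\to X_{n-1}$ is a split epimorphism, i.e. $X_n=X_{n-1}$. So Kan complexes are the constant objects, and weak equivalences between them are isomorphisms (Definition 1.6). Hence $\mathrm{Ho}_\infty(s_+\mathcal E_{fib})=\mathcal E$, with all objects 0-truncated, and $\mathcal E$ is its own ex/lex completion (Definition 1.9). The two sides agree.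

**Classifying objects.** Let $G$ be a group object. On the Kan side we have $BG$. In $P(\mathcal E)$ the simplicial object $[n]\mapsto yG^n$ is a groupoid object, being pointwise the nerve of a group. By cofinality of $\Delta_+^{op}\subset\Delta^{op}$ its realization is $R(BG)$. So $R(BG)\in\mathcal E_{ex}$, and $R(BG)$ is a 1-truncated object of $\mathcal I$.

This does not yet say what to do with a general 1-truncated Kan complex: it has fillers, but no composition law.

## 4. Degeneracies cost countable limits

A sensible first attempt is to imitate simplicial Kan complexes. There one factors the diagonal of $X$ through the path object $X^{\Delta[1]}$. The map $X\to X^{\Delta[1]}$ is made of degeneracies, and a semisimplicial object has none. To repair this one may apply the right adjoint of the forgetful functor from simplicial to semisimplicial objects, whose value in degree $n$ is the limit $X^{U\Delta[n]}$. But $U\Delta[n]$ is infinite. Already in degree $0$ one needs $X^T$, the object of sequences $(x_m)_{m\ge0}$ in which every face of $x_m$ is $x_{m-1}$. This is a countable limit, and it can fail to exist.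

Indeed, let $\mathcal E=\mathrm{FinSet}$ and $X=\prod_{n\ge1}K(\mathbb Z/2,n)$, where $K(\mathbb Z/2,n)_m=Z^n(\Delta[m];\mathbb Z/2)$ (normalized cocycles). This is zero for $m<n$, so $X_m$ is finite. $X$ is a simplicial abelian group, so horns in it have fillers, and surjections of finite sets split. Thus $X$ is a Kan complex in $\mathrm{FinSet}$. A map $T\to UK(\mathbb Z/2,n)$ is given by a $c\in\mathbb Z/2$, the common value of all the cochains $x_m$ on all $n$-dimensional faces. The cocycle condition on an $(n+1)$-face is $(n+2)c=0$. So there are two maps if $n$ is even and one if $n$ is odd, and $\mathrm{Hom}(T,X)=\prod_{n\ \mathrm{even}}\mathbb Z/2$ is infinite. A limit $X^T$ in $\mathrm{FinSet}$ would have exactly this set of points, so it does not exist.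

One can instead choose degeneracies by hand. We shall do so for semisimplicial *sets*, but the construction treats degenerate and nondegenerate simplices differently. An object $X_n$ of $\mathcal E$ comes with no such division, and choices made for the various sets $\mathcal E(A,X)$ need not be natural in $A$.

The way past this is to use degeneracies only pointwise, to prove statements that do not mention them. These statements will all be of the form "this map of presheaves is surjective", and projectivity (P3) then turns surjectivity in $P(\mathcal E)$ into maps of $\mathcal E$, one simplicial degree at a time. What must be understood is which presheaves have the form $R(X)$. Proposition 6.4 answers this by a condition involving only finitely many finite limits at a time: the objects of fillers of spheres must be coverable.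

## 5. Spheres and fillers in Kan semisimplicial sets

Let $U\colon sSet\to ssSet$ be the forgetful functor and $\Phi$ its left adjoint, which freely adds degeneracies. Then $\Phi\Delta^n=\Delta[n]$, and $\Phi$ takes horns and boundaries to horns and boundaries. *Anodyne* means: in the weakly saturated class generated by the horn inclusions of $ssSet$ (closed under pushouts, transfinite composites, retracts). Anodyne maps have the left lifting property against Kan fibrations. Example: $\{1\}=\Lambda^1_1\to\Delta^1$ is anodyne.

With $K_{-1}$ a point, the *join* is
$$(K\star L)_m=\coprod_{i+1+j=m,\ i,j\ge-1}K_i\times L_j .$$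
Example: $\Delta^a\star\Delta^b=\Delta^{a+1+b}$. The join is associative with unit $\varnothing$, and preserves monos and connected colimits in each variable. For monos $f\colon A\subset B$, $g\colon C\subset D$ let $f\hat\star g$ be the mono $A\star D\cup B\star C\to B\star D$.

**Step 1: room for degeneracies.** The purpose is to show that the degenerate part of $U\Delta[n]$ can be filled in by horns. Let $\Delta^n\subset U\Delta[n]$ consist of the injective maps, and put $L_n=U\partial\Delta[n]\cup\Delta^n$.

**Lemma 5.1.** The inclusion $L_n\to U\Delta[n]$ is anodyne.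

*Proof.* (a) *If $f$ is mono and $g$ is anodyne, then $f\hat\star g$ and $g\hat\star f$ are anodyne.* Fix a mono $g\colon C\to D$. If $A'\to B'$ is a pushout of $A\to B$, then $A'\star D\cup B'\star C\to B'\star D$ is a pushout of $A\star D\cup B\star C\to B\star D$, as $\star$ preserves pushouts. If $A_0\to A_\lambda$ is the transfinite composite of maps $A_i\to A_{i+1}$, then $A_0\star D\cup A_\lambda\star C\to A_\lambda\star D$ is the transfinite composite of the maps $A_i\star D\cup A_\lambda\star C\to A_{i+1}\star D\cup A_\lambda\star C$, which are pushouts of $A_i\star D\cup A_{i+1}\star C\to A_{i+1}\star D$. Retracts go to retracts. The same holds in the other variable. So for fixed $f$ we may assume that $g$ is a horn inclusion. As every mono is a transfinite composite of pushouts of boundary inclusions (attach one simplex at a time), we may then assume $f=(\partial\Delta^a\to\Delta^a)$, $a\ge0$, and $g=(\Lambda^b_k\to\Delta^b)$, $b\ge1$. The simplices of $\Delta^{a+1+b}$ missing from the source of $f\hat\star g$ are the top one and $\Delta^a\star d_k\Delta^b$, so $f\hat\star g$ is $\Lambda^{a+1+b}_{a+1+k}\to\Delta^{a+1+b}$. Likewise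 $g\hat\star f$ is $\Lambda^{a+1+b}_k\to\Delta^{a+1+b}$.

(b) *The inclusion of $t:=\{e_0\}$ in $T$ is anodyne.* Let $c=\Delta^0$. Since $T$ is terminal, the composite $T\subset c\star T\to T$ is the identity, and it carries $e_0$ to $e_0$. So $t\to T$ is a retract of $t\to c\star T$. The latter is anodyne. First attach the edge $c\star e_0=\Delta^1$ along $\Lambda^1_1=\{e_0\}$. Then for $m=1,2,\dots$ attach the pair $e_m$, $c\star e_m$: the $(m+1)$-simplex $c\star e_m$ has $d_0=e_m$ and $d_i=c\star e_{m-1}$ for $i\ge1$, so this is an attachment along $\Lambda^{m+1}_0$.

(c) *Conclusion.* Simplices of $U\Delta[n]$ are nonempty words $0^{k_0}1^{k_1}\cdots n^{k_n}$. So $U\Delta[n]=T^{\star(n+1)}$, $\Delta^n=t^{\star(n+1)}$, and $U\partial\Delta[n]$ consists of the words with some $k_l=0$. Let $L^i$ be the union of $U\partial\Delta[n]$ and the words with all $k_l\ge1$ and with $k_l=1$ for $l\ge i$. Then $L^0=L_n$ and $L^{n+1}=U\Delta[n]$. We claim that $L^i\to L^{i+1}$ is a pushout of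
$$(\varnothing\to T)^{\hat\star i}\ \hat\star\ (t\to T)\ \hat\star\ (\varnothing\to t)^{\hat\star(n-i)} .$$
The target of this map is the set of words with $k_l\le1$ for $l>i$. Its source consists of those with some $k_l=0$ or with $k_i\le 1$. A word of the target with all $k_l\ge1$ has $k_l=1$ for $l>i$, so it lies in $L^i$ iff $k_i=1$. So the source is the intersection of the target with $L^i$. The union of the target with $L^i$ is $L^{i+1}$. This proves the claim, and by (a) and (b) the displayed map is anodyne. ∎

**Step 2: degeneracies.** The purpose is to put a simplicial structure on a Kan fibration of semisimplicial sets, so that classical simplicial homotopy theory applies to it.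

**Lemma 5.2.** Let $p\colon X\to Y$ be a Kan fibration of semisimplicial sets with $Y=U\tilde Y$, $\tilde Y$ simplicial. Then there is a simplicial set $\tilde X$ with $U\tilde X=X$ such that $p\colon\tilde X\to\tilde Y$ is simplicial, and it is then a Kan fibration. In particular (take $Y=T$) every Kan semisimplicial set underlies a Kan simplicial set.

*Proof.* For $x\in X_n$ we construct, by induction on $n$, maps $\varphi_x\colon U\Delta[n]\to X$ with $\varphi_x(\mathrm{id})=x$, with $p\varphi_x$ the map $\theta\mapsto\theta^{\ast}p(x)$, and with
$$\varphi_{\varphi_x(\theta)}=\varphi_x\circ\theta_{\ast}\quad\text{for all monotone }\theta\colon[m]\to[k],\ x\in X_k. \tag{5.1}$$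
Note that $\varphi_x(\iota)=\iota^{\ast}x$ for $\iota$ injective, as $\varphi_x$ is semisimplicial. Once all this is done, put $\theta^{\ast}x:=\varphi_x(\theta)$. This extends the given faces, it is functorial because $\varphi_x(\theta\psi)=(\varphi_x\theta_{\ast})(\psi)=\varphi_{\varphi_x(\theta)}(\psi)$, and $p$ is simplicial.

Suppose the construction is done below dimension $n$, with (5.1) for $m,k<n$. Let $x\in X_n$.

*Degenerate case:* $x=\varphi_z(s)$ with $s\colon[n]\to[m]$ surjective and $m<n$. Put $\varphi_x=\varphi_zs_{\ast}$. Then $\varphi_x(\mathrm{id})=x$, and $p\varphi_x(\theta)=\theta^{\ast}s^{\ast}p(z)=\theta^{\ast}p(x)$.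

We check independence of $(z,s)$. Let $(z',s')$ be a representation of $x$ with $m'=\dim z'$ minimal, and $(z,s)$ any representation. For sections $d$ of $s$ and $d'$ of $s'$ we have $z=d^{\ast}x=\varphi_{z'}(s'd)$ and $z'=d'^{\ast}x=\varphi_z(sd')$. By (5.1), $\varphi_z=\varphi_{z'}(s'd)_{\ast}$, so $z'=\varphi_{z'}(s'dsd')$. Suppose $s'dsd'\ne\mathrm{id}$. A monotone endomap of $[m']$ other than the identity is not surjective, so $s'dsd'=\iota\pi$ through some $[r]$, $r<m'$, with $\pi$ surjective and $\iota$ injective. By (5.1) for $\iota$, $z'=\varphi_w(\pi)$ with $w=\iota^{\ast}z'$. By (5.1) for $\pi$, $\varphi_{z'}=\varphi_w\pi_{\ast}$, so $x=\varphi_{z'}(s')=\varphi_w(\pi s')$, contradicting minimality. So $s'dsd'=\mathrm{id}$ for all sections $d,d'$. Given $i\in[n]$, choose $d'$ with $d'(s'(i))=i$; then $s'ds(i)=s'dsd'(s'(i))=s'(i)$. Hence $s'ds=s'$, and $\varphi_zs_{\ast}=\varphi_{z'}(s'ds)_{\ast}=\varphi_{z'}s'_{\ast}$.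

*Nondegenerate case.* Define $L_n\to X$ by $x$ on $\Delta^n$, and on a nonsurjective $\theta=\delta\theta'$, with $\delta\colon[k]\to[n]$ injective and $k<n$, by $\varphi_{\delta^{\ast}x}(\theta')$.

- It does not depend on the factorization: if $\theta=\iota\pi$ is the image factorization, then $\iota=\delta\varepsilon$ and $\theta'=\varepsilon\pi$ with $\varepsilon$ injective, and $\varphi_{\delta^{\ast}x}(\varepsilon\pi)=\varphi_{\varepsilon^{\ast}\delta^{\ast}x}(\pi)=\varphi_{\iota^{\ast}x}(\pi)$ by (5.1).
- It is semisimplicial: for injective $\alpha$ we have $\theta\alpha=\delta(\theta'\alpha)$, and $\varphi_{\delta^{\ast}x}$ is semisimplicial.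
- For $\theta$ injective and nonsurjective it gives $\varphi_{\theta^{\ast}x}(\mathrm{id})=\theta^{\ast}x$, so it agrees with $x$ on $\partial\Delta^n$. It lies over $\theta\mapsto\theta^{\ast}p(x)$, as $p\varphi_{\delta^{\ast}x}(\theta')=\theta'^{\ast}\delta^{\ast}p(x)$.

By Lemma 5.1 it extends over $Y$ to a map $\varphi_x\colon U\Delta[n]\to X$.

*Check of (5.1) for $m,k\le n$ with $m=n$ or $k=n$.* The case $\theta=\mathrm{id}$ is trivial. Write $\theta=\iota\pi$, the image factorization, through $[r]$.

- $k=n$, $x$ nondegenerate, $\theta\ne\mathrm{id}$. As $m\le n$, $\theta$ is not surjective, so $r<n$. Then $\varphi_x(\theta)=\varphi_{\iota^{\ast}x}(\pi)$ and $\varphi_x\theta_{\ast}=\varphi_{\iota^{\ast}x}\pi_{\ast}$. The two sides of (5.1) agree by induction if $m<n$, and by the definition of $\varphi$ on degenerate simplices if $m=n$.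
- $k<n$, $m=n$. By (5.1) for $\iota$, $\varphi_x\iota_{\ast}=\varphi_{\iota^{\ast}x}$. So $\varphi_x(\theta)=\varphi_{\iota^{\ast}x}(\pi)$ is degenerate, and $\varphi_{\varphi_x(\theta)}=\varphi_{\iota^{\ast}x}\pi_{\ast}=\varphi_x\iota_{\ast}\pi_{\ast}=\varphi_x\theta_{\ast}$.
- $k=n$, $x=\varphi_z(s)$ degenerate. Then $\varphi_x\theta_{\ast}=\varphi_z(s\theta)_{\ast}$ and $\varphi_x(\theta)=\varphi_z(s\theta)$ with $\dim z<n$. So (5.1) for $(x,\theta)$ is (5.1) for $(z,s\theta)$, known by induction if $m<n$ and by the previous case if $m=n$.

Finally, $\tilde X\to\tilde Y$ is a Kan fibration by adjunction, since simplicial horns are $\Phi$ of semisimplicial horns. ∎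

**Step 3: strict and homotopical spheres.** The purpose is to compare spheres in $Z$ with spheres in $|Z|$. For $Z\in ssSet$ and $K$ finite, functoriality of $|-|$ gives
$$\kappa\colon Z(K)\to\mathrm{Map}(|K|,|Z|)=|Z|^K ,$$
natural in $K$ and $Z$. It is composition with the unit $Z\to\mathrm{const}\,|Z|$, and for $K=\Delta^m$ it is the colimit cocone $Z_m\to|Z|$. Put
$$Q_nZ=Z(\partial\Delta^n)\times_{|Z|^{\partial\Delta^n}}|Z|^{\Delta^n},$$
the space of strict $n$-boundaries with a filler in $|Z|$. There is a natural map $Z_n\to Q_nZ$. Examples: $Q_0Z=|Z|$, and $Q_nT\simeq\mathrm{pt}$.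

We need $\kappa$ in simplicial terms. The map $|K|\to|U\Phi K|\simeq|\Phi K|$ is an equivalence for finite $K$: both sides turn the attachment of a simplex along its boundary into a pushout in $\mathcal S$ (levelwise pushouts of sets along injections are pushouts in $\mathcal S$) and are contractible for $K=\Delta^n$, so one may induct on dimension and number of simplices. If $f\colon K\to UV$ has adjoint $v\colon\Phi K\to V$, then $f=U(v)\circ\eta_K$, so $|f|$ corresponds to $|v|$. Hence for a simplicial Kan complex $V$, the space $|UV|^K$ is represented by the Kan complex $M_K(V)=\mathrm{Map}_{sSet}(\Phi K,V)$, whose vertices are the elements of $(UV)(K)$, and $\kappa$ is the inclusion of the vertices, naturally in $K$ and $V$.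

**Lemma 5.3.** (i) If $Z$ is Kan and $K$ finite, $\kappa\colon Z(K)\to|Z|^K$ is surjective. (ii) If $p\colon X\to Y$ is a Kan fibration between Kan semisimplicial sets, then $X_n\to Q_nX\times_{Q_nY}Y_n$ is surjective for all $n\ge0$. In particular $X_n\to Q_nX$ is surjective.

*Proof.* Choose $\tilde Y$, and then $\tilde X$ over it, by Lemma 5.2.

(i) Every component of $M_K(V)$ contains a vertex.

(ii) Let $\Sigma=X(\partial\Delta^n)\times_{Y(\partial\Delta^n)}Y_n$, a set. Consider the $3\times3$ diagram with rows $(X(\partial\Delta^n)\to|X|^{\partial\Delta^n}\leftarrow|X|^{\Delta^n})$, $(Y(\partial\Delta^n)\to|Y|^{\partial\Delta^n}\leftarrow|Y|^{\Delta^n})$ and $(Y_n\to|Y|^{\Delta^n}\leftarrow|Y|^{\Delta^n})$, the first and third rows mapping to the second. Computing its limit in two ways,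
$$Q_nX\times_{Q_nY}Y_n=\Sigma\times_{|X|^{\partial\Delta^n}\times_{|Y|^{\partial\Delta^n}}|Y|^{\Delta^n}}|X|^{\Delta^n}.$$
The map $M_{\Delta^n}(\tilde X)\to M_{\partial\Delta^n}(\tilde X)\times_{M_{\partial\Delta^n}(\tilde Y)}M_{\Delta^n}(\tilde Y)$ is a Kan fibration. Its target is a homotopy pullback, since $M_{\Delta^n}(\tilde Y)\to M_{\partial\Delta^n}(\tilde Y)$ is a Kan fibration between Kan complexes. So the fiber of $Q_nX\times_{Q_nY}Y_n\to\Sigma$ over $(x_\partial,y)$ is represented by the strict fiber over the corresponding vertex. That strict fiber is a Kan complex. Each of its components contains a vertex, i.e. an $x\in X_n$ with $\partial x=x_\partial$ and $px=y$. The last claim is the case $Y=T$. ∎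

**Step 4: recognizing Kan fibrations and realizations.** The purpose is a converse, by which we shall later *construct* Kan complexes with prescribed realization.

**Lemma 5.4.** (i) Let $p\colon P\to Y$ in $ssSet$ lie over $B\to C$ in $\mathcal S$ (maps $|P|\to B$, $|Y|\to C$ and a commuting square). Suppose that for all $n\ge0$
$$P_n\to[P(\partial\Delta^n)\times_{Y(\partial\Delta^n)}Y_n]\times_{B^{\partial\Delta^n}\times_{C^{\partial\Delta^n}}C^{\Delta^n}}B^{\Delta^n} \tag{5.2}$$
is surjective. Then $p$ is a Kan fibration. (ii) Let $a\colon|Z|\to B$ be such that $Z_n\to Z(\partial\Delta^n)\times_{B^{\partial\Delta^n}}B^{\Delta^n}$ is surjective for all $n\ge0$. Then $Z$ is Kan and $a$ is an equivalence.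

*Proof.* (i) Let $h\colon\Lambda^n_k\to P$ and $y\in Y_n$ be compatible, $n\ge1$. As $|\Lambda^n_k|\simeq|\Delta^n|$, the map $B^{\Delta^n}\to B^{\Lambda^n_k}\times_{C^{\Lambda^n_k}}C^{\Delta^n}$ is an equivalence, so the image of $(h,y)$ in its target lifts to some $b\in B^{\Delta^n}$. First we fill the missing face. The boundary of the $k$-th face lies in $\Lambda^n_k$, so $(h|_{\partial\Delta^{n-1}},d_ky,b|_{d_k})$ is a point of the target of (5.2) in degree $n-1$. Lifting it, we get $w\in P_{n-1}$ with $\partial w=h|_{\partial\Delta^{n-1}}$ and $pw=d_ky$, and an identification of its image in $B^{\Delta^{n-1}}$ with $b|_{d_k}$, compatible with those over the boundary and over $C$. Now $\partial\Delta^n=\Lambda^n_k\cup_{\partial\Delta^{n-1}}\Delta^{n-1}$, also after realization, so $B^{\partial\Delta^n}=B^{\Lambda^n_k}\times_{B^{\partial\Delta^{n-1}}}B^{\Delta^{n-1}}$, and likewise for $C$. Hence $(h\cup w,y,b)$ is a point of the target of (5.2) in degree $n$. A lift to $P_n$ is the required filler.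

(ii) $Z$ is Kan by (i) with $Y=T$ and $C=\mathrm{pt}$. We apply (P4) to $a$. The composite
$$Z_k\to Z(\partial\Delta^k)\times_{B^{\partial\Delta^k}}B^{\Delta^k}\to|Z|^{\partial\Delta^k}\times_{B^{\partial\Delta^k}}B^{\Delta^k}$$
is surjective: the first map by hypothesis, the second as a base change of $\kappa$, which is surjective by Lemma 5.3(i). This composite factors through $|Z|^{\Delta^k}$, so $|Z|^{\Delta^k}\to|Z|^{\partial\Delta^k}\times_{B^{\partial\Delta^k}}B^{\Delta^k}$ is surjective. ∎

**Step 5: pullbacks.** The purpose is to see that realization respects pullbacks along Kan fibrations.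

**Lemma 5.5.** Let $p\colon X\to Y$ be a Kan fibration of Kan semisimplicial sets, $Z\to Y$ a map with $Z$ Kan, and $W=X\times_YZ$. Then $|W|\to B:=|X|\times_{|Y|}|Z|$ is an equivalence.

*Proof.* Interchanging limits, $W(\partial\Delta^n)\times_{B^{\partial\Delta^n}}B^{\Delta^n}=Q_nX\times_{Q_nY}Q_nZ$. The map from $W_n=X_n\times_{Y_n}Z_n$ is the composite
$$X_n\times_{Y_n}Z_n\to(Q_nX\times_{Q_nY}Y_n)\times_{Y_n}Z_n=Q_nX\times_{Q_nY}Z_n\to Q_nX\times_{Q_nY}Q_nZ$$
of base changes of the surjections $X_n\to Q_nX\times_{Q_nY}Y_n$ and $Z_n\to Q_nZ$ (Lemma 5.3). Apply Lemma 5.4(ii). ∎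

## 6. Hypercovers and coverable objects of fillers

**Step 6: building diagrams degree by degree.** The purpose is to extend semisimplicial diagrams in an $\infty$-category $\mathcal D$ with finite limits, and maps between them, one degree at a time. Let $C_n=(\Delta_{+,\le n})^{op}$, and let $P_n$ be the opposite of the poset of proper nonempty subsets of $[n]$. For $X\colon C_{n-1}\to\mathcal D$ put $M_nX=\lim_{P_n}X$.

**(6.1)** *Extensions of $X\colon C_{n-1}\to\mathcal D$ to $C_n$ correspond to objects $X_n$ with a map $X_n\to M_nX$.* In $C_n$ the object $[n]$ receives no map from $C_{n-1}$ and has only the identity endomorphism, and maps from $[n]$ to objects of $C_{n-1}$ are the proper nonempty subsets of $[n]$. So a chain in $C_n$ is either in $C_{n-1}$, or begins with copies of $[n]$ followed by a (possibly empty) chain in $P_n$. That is, $N(C_n)=N(C_{n-1})\sqcup_{N(P_n)}N(P_n)^{\triangleleft}$ as simplicial sets, and extending means giving a cone on $X|_{P_n}$.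

**(6.2)** *For $X,Y\colon C_n\to\mathcal D$,*
$$\mathrm{Map}(X,Y)=\mathrm{Map}(X_{<n},Y_{<n})\times_{\mathrm{Map}(X_n,M_nY)}\mathrm{Map}(X_n,Y_n).$$
Let $j\colon C_{n-1}\subset C_n$ and $k\colon\{[n]\}\to C_n$, with right Kan extensions $j_{\ast},k_{\ast}$. Then $(j_{\ast}Z)_{[n]}=M_nZ$, and $k_{\ast}V$ is $V$ at $[n]$ and terminal elsewhere. So $Y=j_{\ast}j^{\ast}Y\times_{k_{\ast}M_nY}k_{\ast}Y_n$: at $[n]$ this reads $M_nY\times_{M_nY}Y_n$, elsewhere $Y_i$. Apply $\mathrm{Map}(X,-)$.

Since $N(\Delta_+^{op})=\bigcup_nN(C_n)$, functors and maps on $\Delta_+^{op}$ are obtained as limits over $n$.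

We use this for $\mathcal D=P(\mathcal E)_{/F}$. A semisimplicial object $X$ of $\mathcal E$ with a map $R(X)\to F$ is a cocone on $yX$ with vertex $F$, that is, a functor $\Delta_+^{op}\to P(\mathcal E)_{/F}$ with representable underlying objects. A limit over $P_n$ in the slice is the limit in $P(\mathcal E)$ pulled back along $F\to\lim_{P_n}F$. Here $\lim_{P_n}yX=yX^{\partial\Delta^n}$, and $\lim_{P_n}F=F^{\partial\Delta^n}$ because $|\partial\Delta^n|$ is the colimit over $P_n^{op}$ of the contractible $|\Delta^m|$. So
$$M_nX=yX^{\partial\Delta^n}\times_{F^{\partial\Delta^n}}F, \tag{6.3}$$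
where $yX^{\partial\Delta^n}\to F^{\partial\Delta^n}$ is induced by $\kappa$, by naturality of $\kappa$ and its description on $\Delta^m$.

**Definition 6.1.** A *hypercover* of $F$ is $X\in s_+\mathcal E$ with $a\colon R(X)\to F$ such that $yX_n\to yX^{\partial\Delta^n}\times_{F^{\partial\Delta^n}}F$ is surjective for all $n\ge0$.

Example: $\mathrm{const}\,A$ is a hypercover of $yA$. For $n=0$ the map is the identity of $yA$. For $n=1$ the target is $(yA\times yA)\times_{yA\times yA}yA=yA$. For $n\ge2$ the target is $yA\times_{yA}yA=yA$, as $S^{n-1}$ is connected and $yA$ discrete.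

**Step 7: Kan complexes are hypercovers.** This step transports Section 5 to $\mathcal E$.

**Lemma 6.2.** (i) A Kan complex $X$ is a hypercover of $R(X)$. (ii) If $(X,a)$ is a hypercover of $F$, then $X$ is a Kan complex and $a$ is an equivalence.

*Proof.* Evaluate at each $A\in\mathcal E$, and use Lemma 5.3(ii) for (i) and Lemma 5.4(ii) for (ii). ∎

**Step 8: recognizing $\mathcal I$.** The purpose is to describe the presheaves $R(X)$ without mentioning $X$.

**Definition 6.3.** $F$ satisfies $(C_n)$ if for all $A\in\mathcal E$ and $u\colon yA\to F^{\partial\Delta^n}$ the object of fillers $yA\times_{F^{\partial\Delta^n}}F$ is coverable.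

**Proposition 6.4.** $F\in\mathcal I$ iff $F$ satisfies $(C_n)$ for all $n\ge0$.

*Proof.* ($\Rightarrow$) Let $F=R(X)$. By Lemma 5.3(i), $yX^{\partial\Delta^n}\to F^{\partial\Delta^n}$ is surjective, so by (P3) $u$ lifts to $A\to X^{\partial\Delta^n}$. Then $yA\times_{F^{\partial\Delta^n}}F=yA\times_{yX^{\partial\Delta^n}}(yX^{\partial\Delta^n}\times_{F^{\partial\Delta^n}}F)$ receives, by Lemma 6.2(i) and base change, a surjection from $y(A\times_{X^{\partial\Delta^n}}X_n)$.

($\Leftarrow$) Suppose $X$ is built in degrees $<n$ over $F$. By (6.3) and $(C_n)$ with $A=X^{\partial\Delta^n}\in\mathcal E$, the object $M_nX$ is coverable. Choose a surjection $yX_n\to M_nX$ and extend by (6.1). In the union we get a hypercover of $F$. By Lemma 6.2(ii), $F\simeq R(X)$ with $X$ Kan. ∎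

In particular every $F\in\mathcal I$ is coverable: use $(C_0)$ with $A=1$.

**Example 6.5.** Let $\mathcal E=\mathrm{FinSet}$. If $X$ is Kan, then $\mathcal E(A,X)$ is the finite product $X^A$ of Kan semisimplicial sets, so $R(X)(A)\simeq|X|^A$ by Lemma 5.5 (with $Y=T$). Let $F(A)=S^A$ for a space $S$. A map $u\colon yA\to F^{S^{n-1}}$ is a family of maps $u_a\colon S^{n-1}\to S$, and the object of fillers is $B\mapsto(\coprod_{a\in A}E_a)^B$, with $E_a$ the space of fillers of $u_a$. It is coverable iff $\coprod_aE_a$ has finitely many components. For $n=0$ each $E_a$ is $S$. For $n\ge1$, $E_a$ is empty or equivalent to an $n$-fold loop space of $S$. So $F\in\mathcal I$ iff $\pi_0(S)$ and all $\pi_n(S,s)$, $n\ge1$, are finite.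

**Step 9: closure properties of $\mathcal I$.** The purpose is the second half of part 1 of Theorem 2.1.

**Proposition 6.6.** $\mathcal I$ contains the representables and is closed in $P(\mathcal E)$ under finite limits and under realizations of groupoid objects.

*Proof.* *Representables.* For $F=yB$ the pullbacks in $(C_n)$ are $y(A\times B)$ for $n=0$, $y(A\times_{B\times B}B)$ for $n=1$, and $yA$ for $n\ge2$, since then $F\to F^{S^{n-1}}$ is an equivalence. In particular $1=y1\in\mathcal I$.

*Pullbacks.* Let $F=F_1\times_{F_0}F_2$ with $F_i\in\mathcal I$, let $u\colon yA\to F^{\partial\Delta^n}$, and put $N_i=yA\times_{F_i^{\partial\Delta^n}}F_i$. Interchanging limits, $yA\times_{F^{\partial\Delta^n}}F=N_1\times_{N_0}N_2$. Choose surjections $yU_i\to N_i$ for $i=1,2$; composing with $N_i\to yA$ we get $U_i\to A$. Put $B=U_1\times_AU_2\in\mathcal E$. The map $yU_1\times_{N_0}yU_2\to N_1\times_{N_0}N_2$ is surjective, so it suffices to cover its source, which is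
$$yU_1\times_{N_0}yU_2=yB\times_{N_0\times_{yA}N_0}N_0 .$$
The diagonal $N_0\to N_0\times_{yA}N_0$ is a base change of $F_0\to F_0\times_{F_0^{S^{n-1}}}F_0=F_0^{S^n}$, since $S^n=D^n\cup_{S^{n-1}}D^n$. So the source is $yB\times_{F_0^{\partial\Delta^{n+1}}}F_0$, which is coverable by $(C_{n+1})$ for $F_0$. With the terminal object, this gives all finite limits.

*Groupoids.* Let $G_\bullet$ be a groupoid object with values in $\mathcal I$, and $F=|G_\bullet|$ in $P(\mathcal E)$. Then $p\colon G_0\to F$ is surjective and $G_0\times_FG_0=G_1$.

$(C_0)$: if $yB\to G_0$ is a surjection, so is $y(A\times B)\to yA\times F$.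

$(C_n)$, $n\ge1$: let $K=S^{n-2}$, so $S^{n-1}=\mathrm{pt}\sqcup_K\mathrm{pt}$ and
$$F^{S^{n-1}}=F\times_{F^K}F=F^K\times_{(F\times F)^K}(F\times F).$$
In a slice over $H$ the cotensor of $E\to H$ by $K$ is $E^K\times_{H^K}H$. So $F^{S^{n-1}}$ is the cotensor by $K$ of $\delta_F\colon F\to F\times F$ in $P(\mathcal E)_{/F\times F}$, and $F\to F^{S^{n-1}}$ is the constant map from $\delta_F$ to this cotensor. Base change along $p\times p$ preserves cotensors and turns $\delta_F$ into $G_1\to G_0\times G_0$. Hence
$$D:=F^{S^{n-1}}\times_{F\times F}(G_0\times G_0)=G_1^K\times_{(G_0\times G_0)^K}(G_0\times G_0)$$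
is a finite limit of objects of $\mathcal I$, and $D\times_{F^{S^{n-1}}}F=G_1$. Given $u\colon yA\to F^{S^{n-1}}$, its image in $F\times F$ lifts to $G_0\times G_0$ by projectivity, so $u$ factors through $D$. Then $yA\times_{F^{S^{n-1}}}F=yA\times_DG_1\in\mathcal I$, hence it is coverable. By Proposition 6.4, $F\in\mathcal I$. ∎

**Step 10: maps between realizations.** The purpose is to show that no zigzags are needed to represent a single map.

**Proposition 6.7.** For Kan complexes $X,Y$ in $\mathcal E$, every map $\varphi\colon R(X)\to R(Y)$ is homotopic to $R(f)$ for some $f\colon X\to Y$.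

*Proof.* Let $G=R(Y)$. View $Y$ (via the colimit cocone) and $X$ (via $\varphi$) as semisimplicial objects of $P(\mathcal E)_{/G}$. By (6.2), $\mathrm{Map}_{/G}(X_{\le n},Y_{\le n})\to\mathrm{Map}_{/G}(X_{<n},Y_{<n})$ is a base change of $\mathrm{Map}_{/G}(yX_n,yY_n)\to\mathrm{Map}_{/G}(yX_n,M_nY)$. The latter is surjective by projectivity, since $yY_n\to M_nY$ is surjective (Lemma 6.2(i)). A tower of nonempty spaces with surjective transition maps has nonempty limit: choose points and connecting paths successively. So there is a map $f\colon X\to Y$ over $G$. It comes from $s_+\mathcal E$ because $y$ is fully faithful. On colimits over $G$ it gives $R(f)\simeq\varphi$. ∎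

## 7. From the fibration category to presheaves

**Step 11: factorizations.** The purpose is to establish the fibration structure and the exactness properties of $R$. Path objects are not available, so the factorization is built as a hypercover.

**Proposition 7.1.** $s_+\mathcal E_{fib}$ is a fibration category in which every object is fibrant. $R$ preserves the terminal object and pullbacks along fibrations, and $f$ is a weak equivalence iff $R(f)$ is an equivalence.

*Proof.* $R$ of the terminal object is constant at $|T|\simeq\mathrm{pt}$. Fibrations contain isomorphisms and are closed under composition and base change. So a pullback of Kan complexes along a fibration is Kan, and $R$ preserves it by Lemma 5.5 at each $A$. Weak equivalences are the maps inverted by $R$, so 2-out-of-6 holds, and trivial fibrations are stable under base change. Every object is fibrant by definition.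

*Factorization.* Let $f\colon X\to Y$, $F=R(X)$, $G=R(Y)$. Put $Y'=yY\times_GF$ (levelwise, along $R(f)$), a semisimplicial object of $P(\mathcal E)_{/F}$. The map $f$, which lies over $G$, induces $X\to Y'$ over $F$. Using (6.1) and (6.2) over $F$, construct inductively $P\to Y'$ with $P_n\in\mathcal E$ and a surjection
$$yP_n\to N_n:=M_nP\times_{M_nY'}Y'_n .$$
This is possible: by (6.3), $N_n$ is a finite limit of representables, $F$, $G$ and cotensors of these by finite spaces, so it is in $\mathcal I$ by Proposition 6.6, hence coverable.

*A lift $X\to P$ over $Y'$.* Take fibers of (6.2) for $P$ over (6.2) for $Y'$ at the given map $X\to Y'$. A map $yX_n\to M_nP$ compatible with $yX_n\to Y'_n\to M_nY'$ is a map $yX_n\to N_n$ over $Y'_n$. So $\mathrm{Map}_{/Y'}(X_{\le n},P_{\le n})\to\mathrm{Map}_{/Y'}(X_{<n},P_{<n})$ is a base change of $\mathrm{Map}_{/Y'_n}(yX_n,yP_n)\to\mathrm{Map}_{/Y'_n}(yX_n,N_n)$, which is surjective by projectivity. As in Proposition 6.7, a map $X\to P$ over $Y'$ exists. Composing with $Y'\to yY$ we get $X\to P\to Y$ with composite $f$, strictly, as $s_+\mathcal E$ is a 1-category.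

Let $Q=yY^{\partial\Delta^n}\times_{G^{\partial\Delta^n}}G$ be the matching object of $Y$ over $G$. Base change to $F$ preserves limits, so $M_nY'=Q\times_GF$ and $Y'_n=yY_n\times_QM_nY'$.

- *$P$ is a Kan complex with $R(P)\simeq F$.* The map $N_n\to M_nP$ is a base change of $Y'_n\to M_nY'$, which is a base change of the surjection $yY_n\to Q$ (Lemma 6.2(i)). So $yP_n\to M_nP$ is surjective, $P$ is a hypercover of $F$, and Lemma 6.2(ii) applies.
- *$X\to P$ is a weak equivalence.* The composite $R(X)\to R(P)\simeq F$ is the identity up to homotopy.
- *$P\to Y$ is a Kan fibration.* We have $N_n=M_nP\times_QyY_n$. This is the limit of the $3\times3$ diagram with columns $(yP^{\partial\Delta^n}\to F^{\partial\Delta^n}\leftarrow F)$, $(yY^{\partial\Delta^n}\to G^{\partial\Delta^n}\leftarrow G)$, $(yY_n\to G\leftarrow G)$, the first and third columns mapping to the second. Taking limits of rows first,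
$$N_n=[yP^{\partial\Delta^n}\times_{yY^{\partial\Delta^n}}yY_n]\times_{F^{\partial\Delta^n}\times_{G^{\partial\Delta^n}}G}F .$$
So Lemma 5.4(i) applies at each $A$, with $B=F(A)$ and $C=G(A)$. ∎

**Step 12: the induced functor.** The purpose is to collect three properties of $\bar R$. Let $\gamma\colon s_+\mathcal E_{fib}\to\mathcal L=\mathrm{Ho}_\infty(s_+\mathcal E_{fib})$, and let $\bar R\colon\mathcal L\to P(\mathcal E)$ be induced by $R$.

- *$\bar R$ preserves finite limits.* By (L1), after replacing the two outer objects of a cospan in $\mathcal L$ by equivalent ones, both legs are images of maps of $s_+\mathcal E_{fib}$. Factoring one of them, we may take it to be a fibration. By (L2) and Proposition 7.1, the pullback is computed in $s_+\mathcal E_{fib}$ and preserved by $R$. The terminal object is preserved too.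
- *$\bar R$ is conservative.* If $\bar R(\gamma(f)\gamma(w)^{-1})$ is an equivalence, so is $R(f)$, and then $f$ is a weak equivalence.
- *$\bar R$ is surjective on $\pi_0$ of mapping spaces*, by Proposition 6.7.

One might hope to get full faithfulness from the tower in Proposition 6.7, by showing its limit contractible. This fails: the transition maps are surjective, but their fibers are sets of lifts. Take $\mathcal E=\mathrm{FinSet}$, $X=1$ and $Y_n=\{0,1\}^{n+1}$. Each $\mathcal E(A,Y)$ is the nerve of the indiscrete groupoid on $\{0,1\}^A$, so $Y$ is Kan and $R(Y)\simeq1$. Over $G=1$ the limit of the tower is the discrete set $\mathrm{Hom}(1,Y)$, with at least two elements, while $\mathrm{Map}(R(X),R(Y))$ is contractible. So we extract full faithfulness from $\pi_0$-surjectivity at *all* objects, finite limits, and conservativity.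

**Step 13: full faithfulness.**

**Lemma 7.2.** A finite-limit-preserving conservative functor $\Psi\colon\mathcal L\to\mathcal D$ between $\infty$-categories with finite limits, surjective on $\pi_0$ of mapping spaces, is fully faithful.

*Proof.* Let $x,y\in\mathcal L$, $k\ge0$, and let $\alpha\colon S^{k-1}\to\mathrm{Map}(x,y)$ correspond to $x\to y^{S^{k-1}}$. Let $p\colon e=x\times_{y^{S^{k-1}}}y\to x$. The space of extensions of $\alpha$ to $D^k$ is the space $\mathrm{Sec}(p)$ of sections of $p$, and the space of extensions of $\Psi\alpha$ is $\mathrm{Sec}(\Psi p)$, as $\Psi$ preserves finite limits. By (P4) for $\mathrm{Map}(x,y)\to\mathrm{Map}(\Psi x,\Psi y)$, it suffices that $\mathrm{Sec}(p)\to\mathrm{Sec}(\Psi p)$ is surjective for all $k$ and $\alpha$.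

A section of $\Psi p$ lifts to *some* map $x\to e$ by hypothesis, and we must correct this map to a section, keeping control of the homotopy in $\mathrm{Sec}(\Psi p)$. For any $q\colon e\to x$ let $\mathrm{Map}^{eq}(x,e)$ be the space of $\tau\colon x\to e$ with $q\tau$ an equivalence. Consider
$$m\colon\mathrm{Sec}(q)\times\mathrm{Aut}(x)\to\mathrm{Map}^{eq}(x,e),\qquad(s,a)\mapsto sa .$$
It lies over $\mathrm{Aut}(x)$ via $\tau\mapsto q\tau$. On fibers over $\mathrm{id}$ it is an equivalence, and precomposition with $a$ identifies the fibers over $\mathrm{id}$ and over $a$ on both sides. So $m$ is an equivalence, compatible with $\Psi$. Put $r=\mathrm{pr}_1m^{-1}\colon\mathrm{Map}^{eq}(x,e)\to\mathrm{Sec}(q)$. It is compatible with $\Psi$, and $r(s)\simeq s$ in $\mathrm{Sec}(q)$ for $s\in\mathrm{Sec}(q)$, as $m(s,\mathrm{id})=s$.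

Given $s\in\mathrm{Sec}(\Psi p)$, choose $t\colon x\to e$ with $\Psi t\simeq s$ in $\mathrm{Map}(\Psi x,\Psi e)$. Then $\Psi(pt)\simeq\mathrm{id}$, so $pt$ is an equivalence by conservativity, and the path $\Psi t\simeq s$ lies in $\mathrm{Map}^{eq}(\Psi x,\Psi e)$. Hence $\Psi(r(t))\simeq r(\Psi t)\simeq r(s)\simeq s$ in $\mathrm{Sec}(\Psi p)$. ∎

By Step 12 and Lemma 7.2, $\bar R$ is an equivalence $\mathrm{Ho}_\infty(s_+\mathcal E_{fib})\simeq\mathcal I$. With Proposition 6.6 this proves part 1 of Theorem 2.1.

## 8. The universal property of $\mathcal E_{ex}$

$\mathcal E_{ex}$ is exact: it is closed in $P(\mathcal E)$ under finite limits and realizations of groupoid objects, and in $P(\mathcal E)$ these realizations are stable under pullback and effective. Let $\mathcal D$ be exact. Enlarging the universe, we may take $\mathcal D$ small. This does not change $\mathcal E_{ex}$, because small spaces are closed under finite limits and countable colimits in the larger ones.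

**Step 14: effective epimorphisms in $\mathcal D$.** The purpose is to obtain a Grothendieck topology. Call $f\colon U\to X$ an *effective epi* if $X=|\check C(f)|$. Example: in the category of sets, these are the surjections.

(i) *Effective epis are stable under base change, and if $G_\bullet$ is a groupoid object, $G_0\to|G_\bullet|$ is an effective epi with Čech nerve $G_\bullet$.* This is stability and effectivity of realizations.

(ii) *Base change along an effective epi $U\to X$ is conservative on slices.* For $Y\to X$ we have $Y=|Y\times_X\check C(U\to X)|$. If a map $Y\to Y'$ over $X$ becomes an equivalence over $U$, it does so over every term of $\check C(U\to X)$, hence it is an equivalence.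

(iii) *Every $f\colon U\to X$ factors as an effective epi followed by a mono.* Put $I=|\check C(f)|$. By effectivity $U\times_IU=U\times_XU$. The base change of $I\to I\times_XI$ along $U\times_XU\to I\times_XU\to I\times_XI$ is $U\times_IU\simeq U\times_XU$. Both of these maps are base changes of $U\to I$, so by (ii), applied twice, $I\to I\times_XI$ is an equivalence, i.e. $I\to X$ is mono.

(iv) *Effective epis compose.* Let $f=qp\colon U\to X$ with $p,q$ effective epis, and factor $f$ through $I\to X$ as in (iii). Base change along $f$ is conservative by (ii), and $I\times_XU\to U$ is a mono with a section, hence an equivalence. So $I\simeq X$.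

Hence sieves containing an effective epi form a Grothendieck topology on $\mathcal D$. Identities are effective epis; stability is (i). For transitivity, if $U\to X$ is an effective epi and the pullback to $U$ of a sieve $S$ on $X$ contains an effective epi $V\to U$, then $S$ contains $V\to X$, an effective epi by (iv). Let $P(\mathcal D)\to Sh(\mathcal D)$ be the left exact localization (*HTT*, 6.2.2.7).

**Step 15: embedding $\mathcal D$ in sheaves.** The purpose is to place $\mathcal D$ where all colimits exist, without changing its groupoid realizations.

**Lemma 8.1.** Representables are sheaves, and the resulting $h\colon\mathcal D\to Sh(\mathcal D)$ is fully faithful and preserves finite limits and realizations of groupoid objects.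

*Proof.* For an effective epi $f\colon U\to X$, the sieve $R_f\subset yX$ it generates is $\operatorname{colim}y\check C(f)$. So
$$\mathrm{Map}(R_f,yZ)=\lim\mathrm{Map}(\check C(f)_\bullet,Z)=\mathrm{Map}(X,Z).$$
Let a sieve $S$ contain $R_f$. As $S=\operatorname{colim}_{yV\to S}yV$ and $S\to yX$ is mono, base change gives $R_f=\operatorname{colim}_{yV\to S}(R_f\times_{yX}yV)$, and $R_f\times_{yX}yV=R_{f'}$ with $f'$ a base change of $f$, an effective epi onto $V$. So
$$\mathrm{Map}(S,yZ)=\lim_{yV\to S}\mathrm{Map}(V,Z)=\lim_{yV\to S}\mathrm{Map}(R_{f'},yZ)=\mathrm{Map}(R_f,yZ)=\mathrm{Map}(X,Z).$$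
Thus $yZ$ is a sheaf. Full faithfulness and preservation of finite limits are clear. If $G_\bullet$ is a groupoid object of $\mathcal D$ with realization $X$ and $f\colon G_0\to X$, then the colimit of $yG_\bullet=y\check C(f)$ in $P(\mathcal D)$ is $R_f$, a covering sieve of $X$, which becomes $yX$ in $Sh(\mathcal D)$. ∎

**Step 16: the universal property.** This step proves part 2 of Theorem 2.1.

**Proposition 8.2.** $y\colon\mathcal E\to\mathcal E_{ex}$ is the ex/lex completion.

*Proof.* *Existence of extensions.* Let $g\colon\mathcal E\to\mathcal D$ preserve finite limits. The left Kan extension $\hat g\colon P(\mathcal E)\to Sh(\mathcal D)$ of $hg$ preserves colimits and finite limits (*HTT*, 6.1.5.2). Consider the class of $F$ with $\hat gF$ in the essential image of $h$. It contains the representables and is closed under finite limits. It is closed under groupoid realizations: if $\hat g(G_\bullet)\simeq h(G'_\bullet)$, then $G'_\bullet$ is a groupoid object, because $\hat g$ preserves pullbacks and $h$ is fully faithful and left exact, and $\hat g|G_\bullet|=|hG'_\bullet|=h|G'_\bullet|$. So it contains $\mathcal E_{ex}$, and we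 get $\tilde g\colon\mathcal E_{ex}\to\mathcal D$ with $h\tilde g\simeq\hat g|_{\mathcal E_{ex}}$. Since $h$ is fully faithful and $h$, $\hat g$ preserve finite limits and groupoid realizations, so does $\tilde g$. It restricts to $g$.

*Full faithfulness of restriction.* Let $k,k'\colon\mathcal E_{ex}\to\mathcal D$ preserve finite limits and groupoid realizations, and put $g=k|_{\mathcal E}$. Since $\hat g|_{\mathcal E_{ex}}$ is the pointwise left Kan extension of $hg$ along $\mathcal E\subset\mathcal E_{ex}$, there is $\nu\colon\hat g|_{\mathcal E_{ex}}\to hk$ extending the identity on $\mathcal E$. Both functors preserve finite limits and groupoid realizations. So the objects where $\nu$ is an equivalence contain the representables and are closed under these operations; by minimality they are all of $\mathcal E_{ex}$. Thus $hk$ is the left Kan extension of its restriction to $\mathcal E$, and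
$$\mathrm{Map}(k,k')=\mathrm{Map}(hk,hk')=\mathrm{Map}(hk|_{\mathcal E},hk'|_{\mathcal E})=\mathrm{Map}(k|_{\mathcal E},k'|_{\mathcal E}).\qquad∎$$

## 9. Descending through the truncation levels

An object $F\in\mathcal I$ is $n$-truncated in $\mathcal I\simeq\mathrm{Ho}_\infty(s_+\mathcal E_{fib})$ iff each $F(A)$ is $n$-truncated, iff it is $n$-truncated in $P(\mathcal E)$, because $\mathcal I$ is full and contains the representables. Let $\mathcal I_{tr}\subset\mathcal I$ be the full subcategory of objects that are $n$-truncated for some $n$.

**Step 17: $\mathcal E_{ex}\subset\mathcal I_{tr}$.** It suffices to see that $\mathcal I_{tr}$ has the closure properties defining $\mathcal E_{ex}$. Representables are 0-truncated. A pullback of truncated objects is truncated at the maximum of the levels, and $1$ is truncated. Let $G_\bullet$ be a groupoid object in $\mathcal I_{tr}$ with $G_0,G_1$ $n$-truncated, $n\ge-1$, and let $F=|G_\bullet|$, which is in $\mathcal I$ by Proposition 6.6. The map $G_1\to G_0\times G_0$ is $n$-truncated and is the base change of $\delta_F$ along the surjection $G_0\times G_0\to F\times F$. So every fiber of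 $\delta_F$ is a fiber of $G_1\to G_0\times G_0$. Hence $\delta_F$ is $n$-truncated and $F$ is $(n+1)$-truncated.

**Step 18: $\mathcal I_{tr}\subset\mathcal E_{ex}$.** We show, by induction on $n\ge0$, that an $n$-truncated $F\in\mathcal I$ lies in $\mathcal E_{ex}$ (lower truncation levels are included in $n=0$). Choose a surjection $yA\to F$ and put $G=yA\times_FyA\in\mathcal I$. The Čech nerve of $yA\to F$ has terms $yA$ and $G\times_{yA}\cdots\times_{yA}G$, and its realization is $F$. So it suffices that $G\in\mathcal E_{ex}$. The map $G\to y(A\times A)$ is a base change of $\delta_F$, hence $(n-1)$-truncated.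

- $n=0$: $G\to y(A\times A)$ is mono. As $G\in\mathcal I$, there is a surjection $yB\to G$. Its Čech nerve has terms $yB\times_G\cdots\times_GyB=yB\times_{y(A\times A)}\cdots\times_{y(A\times A)}yB$, which are representable. So $G\in\mathcal E_{ex}$.
- $n\ge1$: since $y(A\times A)$ is 0-truncated, $G$ is $(n-1)$-truncated, and $G\in\mathcal E_{ex}$ by induction.

**Step 19: conclusion.** We assemble the pieces. $\mathcal E_{ex/lex}\simeq\mathcal E_{ex}=\mathcal I_{tr}$, and $\mathcal I_{tr}$ is equivalent, via $\bar R$, to the full subcategory of $\mathrm{Ho}_\infty(s_+\mathcal E_{fib})$ on the objects that are $n$-truncated for some $n$. The universal functor corresponds to $A\mapsto\mathrm{const}\,A$, as $R(\mathrm{const}\,A)=yA$. This proves part 3 of Theorem 2.1, and the conjecture. $\blacksquare$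

For $\mathcal E=\mathrm{FinSet}$, Example 6.5 now shows what the ex/lex completion looks like: its objects $F$ are the presheaves $A\mapsto S^A$ for truncated spaces $S$ with $\pi_0$ and all homotopy groups finite.

## 10. Untruncated Kan complexes and Postnikov towers

The following complements are not used above. They describe all Kan complexes, level by level.

**Theorem 10.1.** For every finitely complete $\mathcal E$, $\mathrm{Ho}_\infty(s_+\mathcal E_{fib})$ is exact. For $F\in P(\mathcal E)$: $F\in\mathcal I$ iff $\tau_{\le n}F\in\mathcal E_{ex}$ for all $n\ge0$. Consequently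
$$\mathrm{Ho}_\infty(s_+\mathcal E_{fib})\simeq\lim\bigl(\cdots\to\tau_{\le n+1}\mathcal E_{ex/lex}\to\tau_{\le n}\mathcal E_{ex/lex}\to\cdots\to\tau_{\le0}\mathcal E_{ex/lex}\bigr),$$
where $\tau_{\le n}\mathcal E_{ex/lex}$ is the full subcategory of $n$-truncated objects and the transition functors are truncations.

*Proof.* Exactness: $\mathcal I$ is closed in $P(\mathcal E)$ under finite limits and groupoid realizations. Let $F'=\tau_{\le n}F$. The fibers of $F\to F'$ are pointwise $n$-connected (nonempty, $\pi_i=0$ for $i\le n$), so relative CW complexes of dimension $\le n+1$ have the lifting property along $F\to F'$ up to homotopy.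

($\Rightarrow$) Let $F\in\mathcal I$. We check $(C_m)$ for $F'$. If $m\ge n+2$, then $F'\to F'^{S^{m-1}}$ is an equivalence, as $\Omega^{m-1}$ of an $n$-truncated space is contractible for $m-1>n$, and the pullback is $yA$. If $m\le n+1$, then $F^{S^{m-1}}\to F'^{S^{m-1}}$ is surjective, so $u\colon yA\to F'^{S^{m-1}}$ lifts to $F^{S^{m-1}}$. The map $yA\times_{F^{S^{m-1}}}F\to yA\times_{F'^{S^{m-1}}}F'$ is surjective by the lifting property for $(D^m,S^{m-1})$, and its source is coverable. So $F'\in\mathcal I_{tr}=\mathcal E_{ex}$.

($\Leftarrow$) We check $(C_m)$ for $F$, using $n=m$. Let $N=yA\times_{F^{S^{m-1}}}F$ and $N'=yA\times_{F'^{S^{m-1}}}F'$, which is coverable since $F'\in\mathcal E_{ex}\subset\mathcal I$. The fibers of $N\to N'$ are pointwise spaces of fillers over $D^m$ relative to $S^{m-1}$ in an $m$-connected space. They are nonempty by the lifting property, hence equivalent to $m$-fold loop spaces of $m$-connected spaces, hence connected. So $N\to N'$ is bijective on $\pi_0$ pointwise. A surjection $yU\to N'$ lifts to $yU\to N$ by projectivity, and this lift is surjective.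

*Towers.* $\mathcal S$, hence $P(\mathcal E)$, is Postnikov complete, so $P(\mathcal E)\simeq\lim_n\tau_{\le n}P(\mathcal E)$. Under this equivalence $\mathcal I$ is the full subcategory of towers whose $n$-th term lies in $\tau_{\le n}\mathcal E_{ex}$ for all $n$. By ($\Rightarrow$), truncation preserves $\mathcal E_{ex}$, so this is the stated limit. ∎

For the next statement, a 1-category is *Barr-exact* if it has finite limits and every equivalence relation has a quotient, stable under pullback, whose kernel pair it is. The 1-categorical ex/lex completion is universal for left exact functors to Barr-exact categories, with respect to functors preserving finite limits and quotients of equivalence relations. Example: sets form a Barr-exact category.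

**Corollary 10.2.** For each $n$, $\tau_{\le n}\mathrm{Ho}_\infty(s_+\mathcal E_{fib})\simeq\tau_{\le n}\mathcal E_{ex/lex}$. For $n=0$ this is the 1-categorical ex/lex completion of $\mathcal E$, for every finitely complete $\mathcal E$.

*Proof.* The first claim is Section 9. Let $\mathcal E_0=\tau_{\le0}\mathcal I\subset\mathrm{Fun}(\mathcal E^{op},\mathrm{Set})$. It contains the representables and is closed under finite limits. It is closed under quotients of equivalence relations by Proposition 6.6, since in $P(\mathcal E)$ the realization of the nerve of an equivalence relation of set-valued presheaves is the set-valued quotient. So $\mathcal E_0$ is Barr-exact, as $\mathrm{Fun}(\mathcal E^{op},\mathrm{Set})$ is. By the case $n=0$ of Step 18, each object of $\mathcal E_0$ is obtained from representables by finite limits and two such quotients, so $\mathcal E_0$ is the smallest subcategory with these closure properties.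

Let $\mathcal D$ be Barr-exact, small after enlarging the universe, and let $h\colon\mathcal D\to Sh(\mathcal D)$ be the embedding into sheaves of sets for the topology generated by single regular epis. Representables are sheaves, because a regular epi is the coequalizer of its kernel pair and regular epis are stable. So $h$ is fully faithful and left exact. If $f\colon U\to X$ is the quotient of an equivalence relation $E\rightrightarrows U$, then $E$ is the kernel pair of $f$, and $hf$ is an epimorphism of sheaves with kernel pair $hE$. Hence $hX$ is the quotient of $hE\rightrightarrows hU$.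

For left exact $g\colon\mathcal E\to\mathcal D$, the left Kan extension $\hat g\colon\mathrm{Fun}(\mathcal E^{op},\mathrm{Set})\to Sh(\mathcal D)$ of $hg$ is left exact and cocontinuous (Diaconescu). The class of $F$ with $\hat gF$ in the essential image of $h$ contains the representables and is closed under finite limits. If $E\rightrightarrows U$ is an equivalence relation with $\hat gU\simeq hU'$ and $\hat gE\simeq hE'$, then $E'$ is an equivalence relation on $U'$, and $\hat g(U/E)=hU'/hE'=h(U'/E')$. So the class contains $\mathcal E_0$, and we get $\tilde g\colon\mathcal E_0\to\mathcal D$ with $h\tilde g\simeq\hat g|_{\mathcal E_0}$, preserving finite limits and quotients of equivalence relations and restricting to $g$.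

For $k,k'\colon\mathcal E_0\to\mathcal D$ preserving these, put $g=k|_{\mathcal E}$. The comparison $\nu\colon\hat g|_{\mathcal E_0}\to hk$ from the left Kan extension is an isomorphism on the representables, and the objects where it is an isomorphism are closed under finite limits and quotients of equivalence relations; so it is an isomorphism. Hence natural transformations $k\to k'$, which are those $hk\to hk'$, correspond to those $hk|_{\mathcal E}\to hk'|_{\mathcal E}$, i.e. $k|_{\mathcal E}\to k'|_{\mathcal E}$. So restriction along $\mathcal E\to\mathcal E_0$ is an equivalence. ∎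

**Remark 10.3 (the truncation condition cannot be dropped).** Every object of $\mathcal E_{ex/lex}$ is truncated, so $\mathcal E_{ex/lex}$ corresponds to all of $\mathrm{Ho}_\infty(s_+\mathcal E_{fib})$ under $\bar R$ iff every Kan complex in $\mathcal E$ is truncated. This can fail. For $\mathcal E=\mathrm{FinSet}$, take the Kan complex $X=\prod_{n\ge1}K(\mathbb Z/2,n)$ of Section 4, with $X_m=\prod_{1\le n\le m}Z^n(\Delta[m];\mathbb Z/2)$ finite. The space $R(X)(1)=|X|$ has $\pi_n=\mathbb Z/2$ for all $n\ge1$, so $X$ is not truncated.
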